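# Non-adjacent twins in $k$-wheel-free graphs

## 1. Traps, and the cycles they close

All graphs are finite, simple and nonempty. A path is a sequence $p_1p_2\dots p_m$ of distinct vertices, consecutive ones adjacent; $p_1$ is its *start* and $p_m$ its *end*. We write $N(v)$ for the neighborhood of $v$, $v\sim w$ for adjacency, $\delta(G)$ for the minimum degree, and $G[R]$ for the subgraph induced by $R$. The whole proof turns on the following object.

**Definition (trap).** Let $G$ be a graph. A *trap* in $G$ is a quadruple $(R,c,m,K)$ where $R\subseteq V(G)$ and $G[R]$ is connected, $c\in R$, $m\ge 2$ is an integer, and $K\subseteq V(G)$. Let $\mathcal G=\mathcal G(R,c,m,K)$ be the set of paths $\Phi$ with exactly $m$ vertices, with end $c$, with $V(\Phi)\cap R=\{c\}$, and with $K\subseteq V(\Phi)\cup R$. We require: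

* (T1) for every $\Phi\in\mathcal G$ with start $s$, we have $N(s)\subseteq V(\Phi)\cup R$ and $N(s)\cap R\neq\emptyset$;
* (T2) some $\Phi\in\mathcal G$ has a start $x$ with $N(x)\subseteq V(\Phi)$;
* (T3) every vertex of $K$ has a neighbor in $R\setminus\{c\}$.

Read it as follows. The set $R$ is a connected region with a door $c$. We look at the paths with $m$ vertices that enter the region only at the door and miss no vertex of $K$ (outside $R$). Condition (T1) says that the start of each such path sees the region, and sees nothing outside the path and the region. Condition (T2) says that at least one start has all its neighbors on its own path.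

**Example 1.** In $K_{4,4}$ with sides $A,B$, fix $c\in B$ and take $R=\{c\}$, $m=8$, $K=\emptyset$. The paths in $\mathcal G$ are the Hamiltonian paths ending at $c$. They alternate between the sides and have 8 vertices, so each starts at some $s\in A$, and $N(s)=B$ lies on the path and contains $c$. So (T1) and (T2) hold, and (T3) is void.

**Example 2 (what $K$ does).** Take vertices $x,\kappa,c,r,y,y'$ and edges $x\kappa,\ \kappa c,\ xc,\ cr,\ \kappa r,\ cy,\ yy'$. Let $R=\{c,r\}$ and $m=3$. With $K=\{\kappa\}$, the paths in $\mathcal G$ are $x\kappa c$ and $\kappa x c$. Here $N(x)=\{\kappa,c\}$ and $N(\kappa)=\{x,c,r\}$, so (T1) holds; $x\kappa c$ gives (T2); and $\kappa\sim r$ gives (T3). This is a trap. With $K=\emptyset$ the path $y'yc$ also belongs to $\mathcal G$, and $N(y')=\{y\}$ misses $R$, so (T1) fails. A larger $K$ means fewer paths to control.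

What a trap is for is contained in one lemma.

**Closing Lemma.** Let $(R,c,m,K)$ be a trap. Let $\Psi$ be a path with at least $3$ vertices, with end $c$ and $V(\Psi)\cap R=\{c\}$, whose start $v$ has a neighbor in $R$. Then some cycle contains $V(\Psi)$ and has all its vertices in $V(\Psi)\cup R$.

*Proof.* Let $r\in N(v)\cap R$. Follow $\Psi$ from $v$ to $c$, then a path in $G[R]$ from $c$ to $r$ (a single vertex if $r=c$), then the edge $rv$. The two paths share only $c$, because $V(\Psi)\cap R=\{c\}$. There are at least three vertices, so this is a cycle. $\square$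

The plan is this. Let $x$ be the start in (T2). If we can find a path to $c$ that runs through all of $N(x)$, avoids $x$, and has a start that sees $R$, then the Closing Lemma gives a cycle that avoids $x$ and contains every neighbor of $x$. In the graphs we now introduce, this is forbidden.

## 2. Wheels, twins, and the theorem

A *$k$-wheel* is a graph which is the union of a cycle and a vertex, not on the cycle, adjacent to $k$ vertices of the cycle. A graph is *$k$-wheel-free* if it contains no $k$-wheel as a subgraph, not necessarily induced. Since extra edges do not matter for subgraphs, this means: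

$$\text{no cycle avoiding a vertex } u \text{ contains } k \text{ or more neighbors of } u. \tag{1}$$

Two distinct vertices $u,v$ are *non-adjacent twins* if $uv\notin E(G)$ and $N(u)=N(v)$. For instance, two vertices on the same side of $K_{k,k}$ are non-adjacent twins.

It is known (Turner) that every $k$-wheel-free graph is $k$-degenerate: every subgraph has a vertex of degree at most $k$. In particular a $k$-wheel-free graph has a vertex of degree at most $k$. The following conjecture, from the "Notes of STINT Workshop" (http://www.ens-lyon.fr/LIP/MC2/STINT/data/uploads/problem-session_vercours.pdf), asks what happens if we insist on one degree less.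

**Conjecture.** If $G$ is $k$-wheel-free ($k\ge 3$), then either it contains a vertex of degree at most $k-1$, or it contains a pair of non-adjacent twins.

It is known to hold for $k=3$ and $k=4$. The task is to prove or disprove it for all $k\ge3$. It is true, and for $k\ge4$ more is true.

**Theorem 1.** Let $k\ge 4$ and let $G$ be a $k$-wheel-free graph with minimum degree at least $k$. Then $G$ contains $k-1$ pairwise non-adjacent vertices of degree exactly $k$, all having the same neighborhood. In particular $G$ has a pair of non-adjacent twins.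

**Corollary 2.** The conjecture holds for all integers $k\ge3$.

*Proof of Corollary 2 from Theorem 1.* For $k=3$ we use the known case quoted above. For $k\ge 4$, a graph with no vertex of degree at most $k-1$ has minimum degree at least $k$, so Theorem 1 gives the twins. $\square$

**Proposition 3 (sharpness).** For every $k\ge3$ there are connected $k$-regular $k$-wheel-free graphs in which no $k$ vertices have the same neighborhood. So "$k-1$" in Theorem 1 cannot be replaced by "$k$".

Theorem 1 re-proves the case $k=4$. Turner's theorem is not used.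

## 3. $K_{k+1}$, $K_{k,k}$, $K_{k,k+1}$ and $C_5$ by hand

The first graph of minimum degree $k$ to try is $K_{k+1}$. It contains a $k$-wheel for $k\ge3$: remove one vertex $u$ and take a cycle through the other $k$.

Next, $K_{k,k}$ with sides $A,B$ is $k$-wheel-free. If $u\in A$, a cycle avoiding $u$ uses at most $k-1$ vertices of $A$, hence at most $k-1$ vertices of $B=N(u)$; the other side is symmetric. Its minimum degree is $k$, and it has plenty of twins.

One more vertex destroys this: in $K_{k,k+1}$ with $|A|=k$, $|B|=k+1$, take $u\in B$. Then $G-u=K_{k,k}$ has a cycle through all vertices, which contains $A=N(u)$. So $K_{k,k+1}$ contains a $k$-wheel.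

Finally, the hypothesis $k\ge3$ in the conjecture matters. For $k=2$, take $C_5$. Its only cycle uses all vertices, so it has no $2$-wheel; its minimum degree is $2$; and no two vertices have the same neighborhood.

## 4. Longest paths: a vertex of degree $k$, and where they stop

With a minimum degree condition, the sensible first move is a longest path. We show what it gives and where it fails. It also produces the first trap.

**Lemma 4 (traps exist).** Every graph with $\delta(G)\ge1$ has a trap, with $K=\emptyset$.

*Proof.* For a longest path $P=p_1\dots p_n$ we have $N(p_1)\subseteq V(P)$, since otherwise $P$ could be extended. Put $f(P)=\max\{i:p_i\in N(p_1)\}$. Among all longest paths choose $P$ with $t:=f(P)$ minimum; clearly $t\ge2$. Let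
$$R=\{p_t,\dots,p_n\},\quad c=p_t,\quad m=t,\quad K=\emptyset .$$
The set $R$ induces a connected graph. For (T1), let $\Phi\in\mathcal G$ have start $s$. Since $\Phi$ has $t$ vertices, ends at $p_t$ and otherwise avoids $R$, the path $\Phi$ followed by $p_{t+1}\dots p_n$ is a path $P'$ with $n$ vertices, so it is a longest path. Hence $N(s)\subseteq V(P')=V(\Phi)\cup R$. By the choice of $P$, $f(P')\ge t$, so $s$ has a neighbor at a position at least $t$ of $P'$, that is, in $R$. For (T2), the path $p_1\dots p_t$ is in $\mathcal G$, and $N(p_1)\subseteq\{p_2,\dots,p_t\}$. (T3) is void. $\square$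

Now let $k\ge3$, let $G$ be $k$-wheel-free with $\delta(G)\ge k$, and keep this $P$. Let $2=i_1<\dots<i_d=t$ be the positions of the neighbors of $p_1$. For $i=i_2$ the path $p_{i-1}p_{i-2}\dots p_1p_i\dots p_t$ is in $\mathcal G$, so by (T1) $p_{i-1}$ has a neighbor in $R$. Since $d\ge3$ we have $i<t$, so the Closing Lemma applies to $p_{i-1}p_i\dots p_t$. It gives a cycle avoiding $p_1$ and containing $d-1$ neighbors of $p_1$. By (1), $d\le k$. So $p_1$ has degree exactly $k$: we have found a vertex of degree $k$, and the cycle misses just one neighbor of $p_1$, namely $p_2$.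

What about $p_2$? It has no neighbor in $R$, since otherwise closing $p_2\dots p_t$ gives a cycle through all of $N(p_1)$ avoiding $p_1$. It has no neighbor $q$ off $P$ either: the path $q\,p_2\dots p_t$ would be in $\mathcal G$, so $q$ would have a neighbor in $R$, and closing that path again gives a wheel. So the neighbors of $p_2$ other than $p_1$ are vertices $p_j$ with $3\le j\le t-1$. For such a $j$ we may reverse:
$$p_{j-1}p_{j-2}\dots p_2\,p_j\,p_{j+1}\dots p_n .$$
If we knew that $p_{j-1}\sim p_1$ for each such $j$, we would know the neighborhood of $p_2$ completely, and twins would be in sight. But suppose $p_{j-1}\not\sim p_1$. Then $p_1$ cannot be put in front, and the path has only $n-1$ vertices. Neither the maximality of $n$ nor the minimality of $t$ says anything about such a path. This is where the argument stops. Passing to $G-p_1$ does not help: its minimum degree may be only $k-1$, and a longest path there need not contain $N(p_1)$, which is what gave us wheels.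

The way past this point is to make a second extremal choice, among paths that avoid $x=p_1$, contain $N(x)$ and have a start not adjacent to $x$. The result is no longer a longest path situation, but it is again a trap, and a smaller one: $x$ is absorbed into the region $R$, and $N(x)$ is added to the list $K$ of vertices not to be missed. If we start with a trap of minimum $m$, there is no smaller one, so the bad start cannot occur.

## 5. A minimum trap, and absorbing $x$ into the region

From here on fix $k\ge4$ and a $k$-wheel-free graph $G$ with $\delta(G)\ge k$. By Lemma 4 traps exist. **Fix a trap $(R,c,m,K)$ with $m$ minimum**, a path $\Phi_0\in\mathcal G$ as in (T2), with start $x$, and put $W=V(\Phi_0)$.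

**Step 1 (where $x$ sits).** *This step locates the neighbors of $x$ and checks that deleting $x$ does no harm.* Since $m\ge2$ and $W\cap R=\{c\}$, $x\notin R$. By (T1), $N(x)\cap R\ne\emptyset$, and $N(x)\subseteq W$, so
$$N(x)\cap R=\{c\}. \tag{2}$$
In particular $x\sim c$. Since $W$ contains $x$ and its at least $k$ neighbors, $m\ge k+1$. Finally $x\notin K$: by (T3) a vertex of $K$ has a neighbor in $R\setminus\{c\}$, and by (2) $x$ has none.

**Step 2 (the paths without $x$).** *This step names the family to which the reversed paths of Section 4 belong.* Let $\mathcal H$ be the set of paths $\Psi$ with exactly $m-1$ vertices, with end $c$, with $V(\Psi)\cap R=\{c\}$, with $x\notin V(\Psi)$, and with $K\cup N(x)\subseteq V(\Psi)\cup R$. By (2), and because $c\in V(\Psi)$, every $\Psi\in\mathcal H$ satisfies $N(x)\subseteq V(\Psi)$. Also $\Phi_0-x\in\mathcal H$: we have $K\cup N(x)\subseteq W\cup R$, and $x\notin K\cup N(x)$. Note that $m-1\ge k\ge 4$, so the Closing Lemma is available for paths in $\mathcal H$.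

**Claim 1.** If $\Psi\in\mathcal H$ has start $v$, then $N(v)\cap R=\emptyset$ and $N(v)\subseteq V(\Psi)\cup\{x\}$.

*Proof.* If $v$ has a neighbor in $R$, the Closing Lemma gives a cycle with vertices in $V(\Psi)\cup R$, hence avoiding $x$, and containing $V(\Psi)\supseteq N(x)$. As $\deg x\ge k$, this contradicts (1). Now suppose $v$ has a neighbor $q\notin V(\Psi)\cup R\cup\{x\}$. The path $q\Psi$ has $m$ vertices and end $c$, meets $R$ only in $c$, and $K\subseteq V(\Psi)\cup R$; so $q\Psi\in\mathcal G$. By (T1), $q$ has a neighbor in $R$. The Closing Lemma for $q\Psi$ gives a cycle avoiding $x$ and containing $N(x)$, a contradiction again. $\square$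

**Claim 2.** For every $\Psi\in\mathcal H$, the start of $\Psi$ is adjacent to $x$.

*Proof.* This is exactly the missing information of Section 4. Suppose it fails. For $\Psi=u_1\dots u_{m-1}\in\mathcal H$ with $u_1\not\sim x$, put
$$g(\Psi)=\max\{i:u_i\sim u_1\}.$$
By Claim 1 and $u_1\not\sim x$, $N(u_1)\subseteq V(\Psi)$; and $u_1\not\sim u_{m-1}=c$ because $c\in R$. So $2\le g(\Psi)\le m-2$. Among all these paths choose $\Psi=u_1\dots u_{m-1}$ with $\tau:=g(\Psi)$ minimum. Define
$$R'=R\cup\{x\}\cup\{u_\tau,\dots,u_{m-1}\},\qquad c'=u_\tau,\qquad m'=\tau,\qquad K'=K\cup N(x).$$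
We show that $(R',c',m',K')$ is a trap. Since $2\le m'\le m-2<m$, this contradicts the minimality of $m$.

*Preliminaries.* $G[R']$ is connected: $G[R]$ is connected, the path $u_\tau\dots u_{m-1}$ ends at $c\in R$, and $x\sim c$. As $\tau\le m-2$ and $V(\Psi)\cap R=\{u_{m-1}\}$, we have $c'\notin R$. As $x\notin V(\Psi)$, we have $x\ne c'$.

*(T3).* A vertex of $K$ has a neighbor in $R\setminus\{c\}$, and $R\subseteq R'\setminus\{c'\}$ since $c'\notin R$. A vertex of $N(x)$ has the neighbor $x\in R'\setminus\{c'\}$.

*(T1).* Let $\Phi'\in\mathcal G(R',c',m',K')$ have start $s$. Let $\Psi'$ be $\Phi'$ followed by $u_{\tau+1}\dots u_{m-1}$. Since $\Phi'$ meets $R'$ only in $c'=u_\tau$, this is a path, with $\tau+(m-1-\tau)=m-1$ vertices and end $c$. We check that $\Psi'\in\mathcal H$.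

* $V(\Psi')\cap R=\{c\}$: the part $\Phi'$ meets $R'\supseteq R$ only in $c'\notin R$, and among $u_{\tau+1},\dots,u_{m-1}$ only $u_{m-1}=c$ lies in $R$.
* $x\notin V(\Psi')$: $x\in R'$ and $x\ne c'$, so $x\notin V(\Phi')$; and $x\notin V(\Psi)$.
* $K\cup N(x)=K'\subseteq V(\Phi')\cup R'=V(\Psi')\cup R\cup\{x\}$, and $x\notin K\cup N(x)$ by Step 1. So $K\cup N(x)\subseteq V(\Psi')\cup R$.

By Claim 1, $N(s)\subseteq V(\Psi')\cup\{x\}\subseteq V(\Phi')\cup R'$, the first half of (T1). For the second half: if $s\sim x$, then $x\in N(s)\cap R'$. If $s\not\sim x$, then $\Psi'$ is one of the paths among which $\Psi$ was chosen, so $g(\Psi')\ge\tau$. So $s$ has a neighbor at a position at least $\tau$ of $\Psi'$, that is, in $\{u_\tau,\dots,u_{m-1}\}\subseteq R'$.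

*(T2).* Consider $u_1\dots u_\tau$. It has $m'$ vertices and end $c'$. It meets $R'$ only in $c'$, because $u_1,\dots,u_{\tau-1}$ are not in $R$, differ from $x$, and differ from $u_\tau,\dots,u_{m-1}$. Also $K'\subseteq V(\Psi)\cup R\subseteq\{u_1,\dots,u_\tau\}\cup R'$. So the path is in $\mathcal G(R',c',m',K')$. By the definition of $\tau$, $N(u_1)\subseteq\{u_2,\dots,u_\tau\}$. $\square$

Notice what (T3) paid for: it gave $x\notin K$ in Step 1, without which $\Phi_0-x$ and $\Psi'$ might lose a vertex of $K$. It passes to the new trap because $x$, a neighbor of everything added to $K$, goes into the region but is not the door.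

## 6. The neighbors of $x$ along a path, and the neighborhood of the second vertex

We now extract structure from the vertex set $W$. Every Hamiltonian path of $G[W]$ with end $c$ has $m$ vertices, meets $R$ only in $c$, and satisfies $K\subseteq W\cup R$. So it belongs to $\mathcal G$, and by (T1)
$$\text{the start of every Hamiltonian path of } G[W] \text{ with end } c \text{ has a neighbor in } R. \tag{3}$$

Let $\mathcal L$ be the set of Hamiltonian paths of $G[W]$ from $x$ to $c$; so $\Phi_0\in\mathcal L$. If $\Phi\in\mathcal L$, then $\Phi-x\in\mathcal H$, by the same check as for $\Phi_0-x$. So Claims 1 and 2 apply to $\Phi - x$ and to any path with the same vertex set and end $c$.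

Throughout this section let $\Phi=w_1w_2\dots w_m$ be an arbitrary path in $\mathcal L$, so $w_1=x$ and $w_m=c$. Put $I=\{i:w_i\sim x\}=\{i_1<\dots<i_d\}$. Since $N(x)\subseteq W$, $d=\deg x$. Since $x\sim w_2$ and $x\sim c$, $i_1=2$ and $i_d=m$.

**Step 3 (predecessors see $R$).** *This step supplies starts to which the Closing Lemma applies.* For every $i\in I$ with $i\ge3$, the vertex $w_{i-1}$ has a neighbor in $R$. Indeed, as $w_1\sim w_i$,
$$w_{i-1}w_{i-2}\dots w_1\,w_iw_{i+1}\dots w_m$$
is a Hamiltonian path of $G[W]$ with end $c$; apply (3).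

**Step 4 ($\deg x=k$).** *This step fixes the number of neighbors, so that later counts are exact.* Let $i=i_2\ge3$; since $d\ge k\ge3$, $i<m$. By Step 3, $w_{i-1}$ has a neighbor in $R$. The path $w_{i-1}w_i\dots w_m$ has at least $3$ vertices and avoids $x=w_1$. The Closing Lemma gives a cycle avoiding $x$ and containing the $d-1$ neighbors $w_{i_2},\dots,w_{i_d}$. By (1), $d-1\le k-1$. With $d\ge k$ we get $d=k$.

**Step 5 (no two neighbors of $x$ are consecutive).** *This step creates gaps between the neighbors of $x$.* If $i,i+1\in I$, then
$$w_2\dots w_i\,w_1\,w_{i+1}\dots w_m$$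
is a Hamiltonian path of $G[W]$ with end $c$. By (3), $w_2$ has a neighbor in $R$. But $w_2$ is the start of $\Phi-x\in\mathcal H$, so this contradicts Claim 1.

**Step 6 (the neighborhood of $w_2$).** *This step is where Claim 2 is used: it determines $N(w_2)$ exactly.* We show
$$N(w_2)=\{x\}\cup\{w_{i+1}: i\in I,\ i\ne m\}. \tag{4}$$
By Claim 1 for $\Phi-x$, $N(w_2)\subseteq W$ and $w_2\not\sim w_m=c$; so $N(w_2)\subseteq\{x,w_3,\dots,w_{m-1}\}$. Let $w_2\sim w_j$ with $3\le j\le m-1$. The path
$$w_{j-1}w_{j-2}\dots w_2\,w_jw_{j+1}\dots w_m$$
has the same vertex set as $\Phi-x$ and end $c$, so it is in $\mathcal H$. By Claim 2, $w_{j-1}\sim x$, that is, $j-1\in I$, and $j-1\neq m$. This proves "$\subseteq$" in (4). The right side has $1+(k-1)=k$ elements, and $\deg w_2\ge k$. So equality holds.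

## 7. Bringing each $z_r$ to second position

Equation (4) concerns the second vertex of an arbitrary path in $\mathcal L$. We now make other neighbors of $x$ the second vertex.

For $\Phi=w_1\dots w_m\in\mathcal L$, name the neighbors of $x$ in the order of $\Phi$: $z_r=w_{i_r}$ for $1\le r\le k$, so $z_1=w_2$ and $z_k=c$. For $1\le r\le k-1$ let
$$B_r=\{w_i:i_r<i<i_{r+1}\},\qquad \alpha_r=w_{i_r+1},\qquad \omega_r=w_{i_{r+1}-1}.$$
By Step 5 each gap $B_r$ is nonempty; $\alpha_r$ and $\omega_r$ are its first and last vertices, possibly equal. The gaps are disjoint from each other and from $N(x)\cup\{x\}$. So $\Phi$ looks like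
$$x,\ z_1,\ \underbrace{\alpha_1\dots\omega_1}_{B_1},\ z_2,\ \underbrace{\alpha_2\dots\omega_2}_{B_2},\ z_3,\ \dots,\ z_{k-1},\ \underbrace{\alpha_{k-1}\dots\omega_{k-1}}_{B_{k-1}},\ z_k=c .$$

**Step 7 (all the neighborhoods).** *This step determines $N(z_r)$ for each $r\le k-1$ in terms of the ends of the gaps.* For every $\Phi\in\mathcal L$ and $1\le r\le k-1$,
$$N(z_r)=\{x\}\cup\{\omega_1,\dots,\omega_{r-1}\}\cup\{\alpha_r,\dots,\alpha_{k-1}\}. \tag{5}$$
For $r=1$ this is (4). Let $r\ge2$. By (4), $w_2\sim w_{i_r+1}=\alpha_r$. Also $x\sim w_{i_r}=z_r$. So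
$$\Phi^{(r)}:\quad x,\ w_{i_r},w_{i_r-1},\dots,w_3,w_2,\ w_{i_r+1},w_{i_r+2},\dots,w_m$$
is a path in $\mathcal L$, and its second vertex is $z_r$. Apply (4) to $\Phi^{(r)}$: $N(z_r)$ consists of $x$ and the successors, on $\Phi^{(r)}$, of the vertices of $N(x)\setminus\{c\}$. For $2\le s\le r$, the vertex $z_s$ lies in the reversed part and its successor is $w_{i_s-1}=\omega_{s-1}$. The successor of $z_1=w_2$ is $\alpha_r$. For $r<s\le k-1$ the successor of $z_s$ is $\alpha_s$. Together these are $\omega_1,\dots,\omega_{r-1},\alpha_r,\alpha_{r+1},\dots,\alpha_{k-1}$, which is (5).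

From now on $z_r,B_r,\alpha_r,\omega_r$ refer to $\Phi=\Phi_0$. For $k=4$, (5) reads
$$\begin{aligned}N(z_1)&=\{x,\alpha_1,\alpha_2,\alpha_3\},\\ N(z_2)&=\{x,\omega_1,\alpha_2,\alpha_3\},\\ N(z_3)&=\{x,\omega_1,\omega_2,\alpha_3\}.\end{aligned}$$
So to make $z_1,\dots,z_{k-1}$ twins we need $\alpha_q=\omega_q$ for $1\le q\le k-2$: these gaps must be single vertices. About $B_{k-1}$ nothing is needed, since $\omega_{k-1}$ never occurs in (5).

## 8. Collapsing the gaps $B_1,\dots,B_{k-2}$

**Step 8 ($\alpha_q=\omega_q$ for $1\le q\le k-3$).** *This step computes one neighborhood from two paths and compares.* Put $r=k-2\ge2$ and consider $\Phi^{(r)}\in\mathcal L$. The neighbors of $x$ occur on it in the order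
$$z_{k-2},z_{k-3},\dots,z_1,\ z_{k-1},\ z_k .$$
Its gaps are, in order, $B_{k-3},B_{k-4},\dots,B_1$, each traversed backwards, then $B_{k-2}$ and $B_{k-1}$, traversed forwards. A gap $B_q$ traversed backwards has first vertex $\omega_q$ and last vertex $\alpha_q$. The $(k-1)$-st neighbor of $x$ on $\Phi^{(r)}$ is $z_{k-1}$. So (5), applied to the path $\Phi^{(r)}$ and index $k-1$ (last vertices of the first $k-2$ gaps, first vertex of the last gap), gives
$$N(z_{k-1})=\{x\}\cup\{\alpha_{k-3},\dots,\alpha_1\}\cup\{\omega_{k-2}\}\cup\{\alpha_{k-1}\}.$$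
On the other hand, (5) for $\Phi_0$ gives
$$N(z_{k-1})=\{x\}\cup\{\omega_1,\dots,\omega_{k-3}\}\cup\{\omega_{k-2}\}\cup\{\alpha_{k-1}\}.$$
For $q\le k-3$, intersect both with $B_q$: the first gives $\{\alpha_q\}$, the second $\{\omega_q\}$. Hence $\alpha_q=\omega_q$.

For $k=4$ this is the single statement $\alpha_1=\omega_1$, read off from $\{x,\alpha_1,\omega_2,\alpha_3\}=\{x,\omega_1,\omega_2,\alpha_3\}$.

**Step 9 ($\alpha_{k-2}=\omega_{k-2}$).** *The comparison does not reach this gap; here we build a forbidden wheel by hand.* Suppose $\alpha_{k-2}\ne\omega_{k-2}$. From (5) and Step 8 we read off: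

* for $q\le k-3$, $\alpha_q=\omega_q$ is adjacent to all of $z_1,\dots,z_{k-1}$ (as $\alpha_q$ if $r\le q$, as $\omega_q$ if $r>q$);
* $\alpha_{k-2}$ is adjacent to $z_1,\dots,z_{k-2}$;
* $\alpha_{k-1}$ is adjacent to $z_1,\dots,z_{k-1}$;
* $\omega_{k-2}\sim z_{k-1}$, since they are consecutive on $\Phi_0$.

Write $\Phi_0=w_1\dots w_m$, and consider the sequence
$$\omega_{k-2},\ z_{k-1},\ \alpha_{k-3},\ z_{k-2},\ \alpha_{k-4},\ z_{k-3},\ \dots,\ \alpha_1,\ z_2,\ \alpha_{k-2},\ z_1,\ \alpha_{k-1}=w_{i_{k-1}+1},\ w_{i_{k-1}+2},\ \dots,\ w_m=c. \tag{6}$$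
For $k=4$ it is $\omega_2,z_3,\alpha_1,z_2,\alpha_2,z_1,\alpha_3,\dots,c$. Consecutive vertices are adjacent: the first pair by the fourth item; each $\alpha_q$ with $q\le k-3$ is adjacent to both of its neighbors in the sequence by the first item; $\alpha_{k-2}$ is adjacent to $z_2$ (here $2\le k-2$) and to $z_1$ by the second item; $z_1\sim\alpha_{k-1}$ by the third; and the rest is a segment of $\Phi_0$. The vertices are distinct, because the gaps are disjoint from each other and from $N(x)$, and because $\alpha_{k-2}\ne\omega_{k-2}$. So (6) is a path.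

It lies in $W$, so it meets $R$ only in its end $c$. It avoids $x$. It contains $z_1,\dots,z_{k-1}$ and $z_k=c$, that is, all of $N(x)$. Its start is $\omega_{k-2}=w_{i_{k-1}-1}$, which has a neighbor in $R$ by Step 3 with $i=i_{k-1}\ge3$. The Closing Lemma gives a cycle avoiding $x$ and containing all $k$ neighbors of $x$, contradicting (1).

The detour from $z_{k-1}$ back to $z_2$ in (6) runs through $\alpha_{k-3},\dots,\alpha_1$. For $k=3$ this list is empty and the detour is not available; that case is quoted, not proved, here.

**Step 10 (the twins).** *This step puts the pieces together.* In (5) only $\omega_q$ with $q\le k-2$ occur, and by Steps 8 and 9 these equal $\alpha_q$. So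
$$N(z_r)=\{x,\alpha_1,\dots,\alpha_{k-1}\}\qquad\text{for all }1\le r\le k-1 .$$
This set has $k$ elements and is disjoint from $N(x)=\{z_1,\dots,z_k\}$. Hence $z_1,\dots,z_{k-1}$ are $k-1\ge3$ pairwise non-adjacent vertices of degree exactly $k$ with the same neighborhood. This proves Theorem 1, and with it Corollary 2. $\blacksquare$

As a check on $K_{4,4}$: by Step 5, for any $k\ge4$ a minimum trap has $m\ge 1+k+(k-1)=2k$. So the trap of Example 1, with $m=8$, is minimum, and there every gap is a single vertex.

## 9. A ring of broken $K_{k,k}$'s: the number $k-1$ is best possible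

In $K_{k,k}$ the twin classes have size $k$. To prove Proposition 3 we break one vertex out of each class.

Let $k\ge3$ and $\ell\ge2$. Take disjoint copies $H_1,\dots,H_\ell$ of $K_{k,k}$ with sides $A^i,B^i$. Fix $a^i\in A^i$ and $b^i\in B^i$. Delete the edges $a^ib^i$ and add the edges $b^ia^{i+1}$, indices mod $\ell$. Call the result $G$. Each $a^i$ and $b^i$ loses one edge and gains one, so $G$ is $k$-regular. Each $K_{k,k}$ minus an edge is connected, and the new edges join the copies in a ring, so $G$ is connected.

**Step A ($G$ is $k$-wheel-free).** *Since $G$ is $k$-regular, we must show that for no vertex $u$ is there a cycle of $G-u$ containing $N(u)$.* Swapping the roles of the $A$'s and $B$'s and reversing the ring ($a^i\mapsto b^{-i}$, $b^i\mapsto a^{-i}$, and likewise for the sides) is an automorphism: the edge $b^ia^{i+1}$ goes to $a^{-i}b^{-i-1}$, which is again one of the added edges. So we may assume $u\in A^i$.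

*Case $u\ne a^i$.* Then $N(u)=B^i$. Suppose a cycle $C$ of $G-u$ contains $B^i$. As $B^i$ is independent, exactly $2k$ edges of $C$ are incident with $B^i$. At most one of them, the edge $b^ia^{i+1}$, does not go to $A^i\setminus\{u\}$. The $k-1$ vertices of $A^i\setminus\{u\}$ absorb at most $2(k-1)$ of them. But $2k>2(k-1)+1$, a contradiction.

*Case $u=a^i$.* Then $N(u)=(B^i\setminus\{b^i\})\cup\{b^{i-1}\}$. Only the edges $b^ia^{i+1}$ and $b^{i-1}a^i$ leave $V(H_i)$ in $G$, and the second disappears with $a^i$. So in $G-a^i$ the edge $b^ia^{i+1}$ is a bridge (an edge on no cycle) separating $H_i-a^i$ from the rest. As $\ell\ge2$, $b^{i-1}$ lies in the rest. So no cycle contains both $b^{i-1}$ and a vertex of $B^i\setminus\{b^i\}$.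

**Step B (equal neighborhoods).** *We list the classes of vertices with equal neighborhoods.* The neighborhoods are
$$N(a)=B^i\ \ (a\in A^i\setminus\{a^i\}),\qquad N(b)=A^i\ \ (b\in B^i\setminus\{b^i\}),$$
$$N(a^i)=(B^i\setminus\{b^i\})\cup\{b^{i-1}\},\qquad N(b^i)=(A^i\setminus\{a^i\})\cup\{a^{i+1}\}.$$
The sets $N(a^i)$ and $N(b^i)$ each meet two copies, in $k-1\ge2$ vertices of $H_i$ and in one vertex of another copy. So $i$ can be read off from the set, and these sets differ from all $A^j$ and $B^j$. Finally $N(a^i)$ consists of vertices in $B$-sides and $N(b^j)$ of vertices in $A$-sides. So the classes are the sets $A^i\setminus\{a^i\}$ and $B^i\setminus\{b^i\}$, each of size $k-1$, and the singletons $\{a^i\}$, $\{b^i\}$. No $k$ vertices have the same neighborhood, and Proposition 3 is proved. $\blacksquare$
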